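# Vertices of small weight in arrangements of pseudocircles

## The bound $6(k+1)n$ and what it counts

**Theorem 1.** For every arrangement $\Gamma$ of $n$ pseudocircles and every integer $k\ge 0$,
$$v_{\le k}(\Gamma)\le 6(k+1)n .$$

Let us unpack this. An *arrangement of pseudocircles* is a finite set $\Gamma=\{\gamma_1,\dots,\gamma_n\}$ of simple closed curves in the plane such that no three of them pass through a common point, any two have at most two points in common, and every common point of two of them is a point where they cross. The curves are called pseudocircles. Circles in general position are an example, and the axioms keep from circles only the pattern of intersection. The *vertices* are the intersection points. The *weight* of a vertex is the number of curves of $\Gamma$ that contain it in their interior; the two curves through the vertex do not count, since the vertex lies on them. Finally $v_k(\Gamma)$ is the number of vertices of weight exactly $k$, and $v_{\le k}(\Gamma)$ is the number of vertices of weight at most $k$.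

So Theorem 1 says that vertices that are not deeply covered are rare: their number is linear in $n$, with factor $6(k+1)$, although the total number of vertices can be as large as $n(n-1)$.

For comparison, here are two results that we are given. Kedem et al.: for $n\ge3$ one has $v_0\le 6n-12$, and for each $n\ge 3$ some arrangement of $n$ circles has equality. Sharir: $v_{\le k}\le 26kn$ for all $k>0$. The conjecture that $26kn$ can be improved to $6(k+1)n$ comes to us from the paper "Forcing Subarrangements in Complete Arrangements of Pseudocircles", and Theorem 1 says that it is true. Two more statements go with it.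

**Theorem 2.** If $n\ge k+1$, then $v_{\le k}(\Gamma)\le 6(k+1)n-3(k+1)(k+2)$.

**Theorem 3.** For every $k\ge0$ there is a constant $C_k$ such that for every $L\ge 1$ there is an arrangement of $n=L^2$ pseudocircles, all of them boundaries of translates of one triangle, with $v_{\le k}\ge 6(k+1)n-C_k\sqrt n$. Hence $\sup_\Gamma v_{\le k}(\Gamma)/n=6(k+1)$ for every $k$.

So the constant $6(k+1)$ cannot be lowered, for any $k$.

## One, two and three curves

One curve has no vertices. Two curves have at most two vertices, both of weight $0$.

Three curves already show the role of the weight. Take unit circles centered at the corners of an equilateral triangle of side $s<2$; each pair crosses, so there are six vertices. If $s<\sqrt3$, the centroid is at distance $s/\sqrt3<1$ from all centers and lies in all three discs. We get the familiar Venn diagram: three outer vertices of weight $0$ and three inner ones of weight $1$, so $v_0=3$ and $v_{\le1}=6$. If $\sqrt3<s<2$, no point lies in all three discs (the common part is convex and symmetric, so if it were non-empty it would contain the centroid). Then all six vertices have weight $0$, and $v_0=6=6\cdot3-12$.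

In general each pair contributes at most two vertices, so $v_{\le k}\le n(n-1)$. This is at most $6(k+1)n$ as soon as $n\le 6k+7$. The content of Theorem 1 is therefore in the range $n>6k+7$.

## Random sampling loses a factor $(1+1/k)^k$

The bound for $k=0$ is available: $v_0\le 6n$ for every arrangement of $n$ curves, by Kedem et al. for $n\ge3$ and trivially for $n\le2$. A natural first attempt is to get all $k\geq 1$ from it by sampling.

Keep each curve independently with probability $p$, and let $R$ be the random subarrangement. A vertex of weight $w$ is a vertex of weight $0$ in $R$ exactly when its two curves are kept and the $w$ curves around it are not; this has probability $p^2(1-p)^w$. Taking expectations in $v_0(R)\le 6|R|$ gives $\sum_w v_w\,p^2(1-p)^w\le 6pn$, that is,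
$$\sum_{w\ge0} v_w\,p(1-p)^w\le 6n\qquad(0<p\le1). \tag{1}$$
The left side is at least $p(1-p)^k v_{\le k}$. The maximum of $p(1-p)^k$ is at $p=\frac1{k+1}$, and we obtain
$$v_{\le k}\le 6(k+1)\Bigl(1+\frac1k\Bigr)^{k} n .$$
The extra factor $(1+1/k)^k$ lies between $2$ and $e$. For $k=1$ the bound is $24n$ where we want $12n$.

Could we be cleverer with (1)? No. For $k=1$, the numbers $v_1=24n$ and $v_w=0$ for $w\ne1$ satisfy (1) for every $p$, because $24p(1-p)\le6$. So the inequalities (1) alone do not exclude $v_{\le1}=24n$. Sampling forgets how vertices of different weights are related to one another inside one arrangement, and the proof has to use such a relation.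

The proof below sweeps the arrangement by a moving line. Each curve has a leftmost and a rightmost moment, so there are $2n$ such "extremes". Each extreme will pay for at most $3(k+1)$ vertices of weight at most $k$, and $2n\cdot 3(k+1)=6(k+1)n$.

## Pairs of discs, and lines that sweep

**Conventions.** $D_i$ is the closed disc bounded by $\gamma_i$, and $x^+=\max(x,0)$. The union of the curves is a finite plane graph (possibly with some vertex-free closed curves). A plane graph can be made polygonal by a homeomorphism of the plane, and this changes nothing in our problem. So we assume that all curves are polygonal, and all auxiliary lines too.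

Two closed curves that only cross meet in an even number of points, so $\gamma_i,\gamma_j$ meet in $0$ or $2$ points. If they meet, the two points cut $\gamma_j$ into two arcs, one inside $D_i$ and one outside. The inner arc is a single crosscut of $D_i$; it cuts $D_i$ into two discs, of which exactly one lies in $D_j$. So $D_i\cap D_j$ is one of these two discs. If the curves do not meet, $D_i\cap D_j$ is $\emptyset$, $D_i$ or $D_j$. In all cases:
$$D_i\cap D_j \text{ is connected.} \tag{2}$$

For circles one can sweep by a vertical straight line moving to the right. For pseudocircles a straight line may meet a curve many times, so we use a flexible line and must prove that it can always move on.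

**Definition.** A *sweep line* is a properly embedded line $\ell$, directed upward, with a left and a right side, that avoids all vertices and crosses each $\gamma_i$ transversally in $0$ or $2$ points.

We start with a line that has all curves to its right. There are three moves. *Consecutive* means consecutive among the points of $\ell\cap\bigcup\gamma_i$, and faces are faces of the curves together with $\ell$.

* *Loop.* Let $\gamma_i$ lie entirely to the right of $\ell$, and let some face border both $\ell$ and an edge of $\gamma_i$. Then $\ell$ is pushed through this face across a point of this edge. Afterwards $\ell$ meets $\gamma_i$ in two consecutive points.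
* *Hump.* Let $\gamma_i$ meet $\ell$ in two consecutive points, and let the part of $\gamma_i$ to the right of $\ell$ be uncrossed and bound a face together with a segment of $\ell$. Then $\ell$ is pushed over this part, and $\gamma_i$ is now on the left.
* *Triangle.* Let two consecutive points $p,p'$ of $\ell$, on two different curves, be joined by uncrossed edges to a common vertex $x$, and let the region $p\,x\,p'$ to the right of $\ell$ be a face. Then $\ell$ is pushed over $x$. The two points change their order on $\ell$.

Each move produces a sweep line in the closed right side of the previous one.

For an example, take the unit circles $\gamma_1,\gamma_2$ centered at $(0,0)$ and $(1,0)$, and sweep by a nearly vertical straight line, slightly tilted so that no two events coincide. The events are: loop of $\gamma_1$; loop of $\gamma_2$, at a place inside $D_1$; the two vertices near $x=\frac12$, each passed by a triangle move; hump of $\gamma_1$, at a place inside $D_2$; hump of $\gamma_2$. Call this the *side-by-side example*. In the *stacked example* the centers are $(0,0)$ and $(0,1)$. Here both circles are looped outside each other, then the vertex $(-\frac{\sqrt3}2,\frac12)$ is passed, then $(\frac{\sqrt3}2,\frac12)$,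 and then both are humped outside each other.

**Proposition 4.** If not all curves are to the left of $\ell$, some move is possible. Hence finitely many moves bring all of $\Gamma$ to the left of $\ell$.

The second sentence follows from the first: every move yields a line in the closed right side of the previous one, so each curve is looped only once and humped only once, and each vertex is passed only once. For the first sentence we reduce to a statement about arcs in a half-plane. A *chord* of a closed half-plane $H$ with boundary $\ell$ is an arc in $H$ with both endpoints on $\ell$ and all other points in $\operatorname{int}H$.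

**Lemma 5.** Let $H$ be the closed upper half-plane and $\ell=\partial H$. Let $m\ge1$ chords be given, all endpoints distinct, any two chords meeting at most twice and only by crossing, no three through a point. Then some face is bounded by a segment of $\ell$ between consecutive endpoints together with either one uncrossed chord or two edges $[p,x],[p',x]$ of different chords. We call such a face *good*.

*Proof of Proposition 4 from Lemma 5.* Let $H$ be the closed right side of $\ell$; by the Schoenflies theorem it is a closed half-plane up to homeomorphism. A curve crossing $\ell$ does so in two points, which cut it into an arc on the left and an arc on the right; the latter is a chord of $H$. Every other curve that meets $H$ is a closed curve in $\operatorname{int}H$.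

If some face of $H$ bordering a segment of $\ell$ has an edge of a closed curve on its boundary, a loop move is possible. Suppose there is no such face. Then there is at least one chord. Indeed, without chords, $\operatorname{int}H$ would contain a closed curve, and the single face along $\ell$ would not be all of $\operatorname{int} H$; so an edge of a closed curve would lie on its boundary.

Let $F$ be a face bordering $\ell$. Its boundary consists of segments of $\ell$ and edges of chords. No closed curve passes through a vertex on $\partial F$: at a corner of $F$ an edge of each of the two curves through it lies on $\partial F$. So $\partial F$ lies in $\ell$ and the chords and meets no closed curve. Then $F$ is also a face of the arrangement of chords alone, for the chord-face $G\supseteq F$ is connected and contains no point of $\partial F$, so $G=F$. Conversely, let $G$ be a chord-face bordering $\ell$. Near $\ell$ there are no closed curves, so $G$ contains a face $F$ bordering $\ell$, and we have just seen that $F$ is a chord-face; hence $G=F$. So the good face given by Lemma 5 is a face of the full arrangement with uncrossed edges, and it permits a hump or a triangle move. $\square$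

## Good faces among chords of a half-plane

We now prove Lemma 5. Two semicircles over $[p_1,p_3]$ and $[p_2,p_4]$ with $p_1<p_2<p_3<p_4$ cross once, in a point $x$, and all three faces above the segments $[p_i,p_{i+1}]$ are triangles with apex $x$. With three semicircles, over $[1,4],[2,5],[3,6]$, something else appears. The arc from $2$ first meets the arc over $[1,4]$, at height $\sqrt2$ above $3$. The arc from $3$ first meets that same arc, at height $\frac{\sqrt5}2$ above $3.5$. So the face above $[2,3]$ is bounded by $[2,3]$ and three edges and is not good. We must show that such bad faces cannot occur above all segments at once. One bad face is no contradiction, so we have to look at all of them together.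

**Step 1. Reduction to a connected union.** For a connected component $X$ of the union of the chords let $\mathrm{hull}(X)\subset\ell$ be the interval spanned by its endpoints. Choose $X$ with inclusion-minimal hull. Suppose another component $Y$ had an endpoint in $\mathrm{hull}(X)$, say between consecutive endpoints $p<p'$ of $X$. A simple path in $X$ from $p$ to $p'$ does not pass through other endpoints (they are ends of only one edge), so it is a crosscut of $H$. It is disjoint from the connected set $Y$, so all endpoints of $Y$ lie in $(p,p')$ and $\mathrm{hull}(Y)$ is strictly smaller than $\mathrm{hull}(X)$, a contradiction. So no other component has an endpoint in $\mathrm{hull}(X)$.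

Let $p_1<\dots<p_M$ be the endpoints of $X$, and let $F_i$ $(1\le i<M)$ be the face of $X$ above $(p_i,p_{i+1})$. It borders $\ell$ only along $[p_i,p_{i+1}]$. Otherwise some crosscut of $H$ inside $F_i$ would lead from $(p_i,p_{i+1})$ to a point of $\ell$ outside $[p_i,p_{i+1}]$; then $p_i$ and $p_{i+1}$ are on different sides of it, but $X$ is connected and does not meet it. In particular $F_i$ is bounded, because the unbounded face borders both ends of $\ell$. No other component $Y$ lies in $F_i$, because $Y$ would have its endpoints in $(p_i,p_{i+1})\subset\mathrm{hull}(X)$. So $F_i$ is a face of the whole arrangement, and it suffices to find a good face among the $F_i$. From now on we assume that the union of all chords is the connected set $X$.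

If there is only one chord, the face below it is good. Otherwise every chord is crossed.

**Step 2. One path along all the bad faces.** Suppose no $F_i$ is good. For an endpoint $p$ let $\gamma(p)$ be its chord, $[p,v(p)]$ the first edge of $\gamma(p)$ starting at $p$, and $\delta(p)\ne\gamma(p)$ the chord crossing $\gamma(p)$ at $v(p)$. Put $v_i=v(p_i)$.

Since $X\cup\ell$ is connected, $F_i$ is an open disc and its boundary is a single closed walk. It consists of $[p_i,p_{i+1}]$ and a walk from $p_i$ to $p_{i+1}$ along edges of chords, with $F_i$ always on its right, turning right at each crossing. The walk begins with $[p_i,v_i]$ and ends with $[v_{i+1},p_{i+1}]$. It has at least three edges: one edge would be an uncrossed chord, and two edges would make $F_i$ good. Let $Q_i$ be the walk without its first and last edge. It goes from $v_i$ to $v_{i+1}$ and has at least one edge.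

How do $Q_{i-1}$ and $Q_i$ fit together at $v_i$? Call the direction from $p_i$ to $v_i$ "north". The walk of $F_i$ arrives at $v_i$ heading north and turns right, so $Q_i$ leaves $v_i$ along $\delta(p_i)$ heading east. The walk of $F_{i-1}$ finally turns right at $v_i$ and then heads south to $p_i$, so $Q_{i-1}$ arrives at $v_i$ along $\delta(p_i)$ heading east. Hence the concatenation
$$W=Q_1Q_2\cdots Q_{M-1}$$
goes straight through $v_i$ for $1<i<M$. It turns, always to the right, exactly at the inner vertices of the $Q_i$.

Let $w_1,\dots,w_{r-1}$ be the turns in their order along $W$ (a point may occur several times in this list). They cut $W$ into straight directed pieces $\mathrm{arc}_1,\dots,\mathrm{arc}_r$, and $\mathrm{arc}_j$ lies on one chord $\delta_j$, which we direct accordingly. The same chord may occur for several $j$, perhaps with different directions. Let $a_j$ and $b_j$ be the initial and the final endpoint of the directed chord $\delta_j$, and let $O_j$ be the component of $H\setminus\delta_j$ to the right of $\delta_j$.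

**Step 3. Tying the turns to points of $\ell$.** This step compares positions along $W$ with positions on $\ell$. Each turn $w_j$ is a corner (a sector at a vertex) of some $F_i$, with the sector to the right of $W$. Different turns are different sectors, even when they are at the same vertex, since each side of each edge is used only once in the boundary walks. Join $w_j$ inside $F_i$, starting in its own sector, by an arc $\tau_j$ to a point $t_j\in(p_i,p_{i+1})$. We can do this with the sets $\tau_j\setminus\{w_j\}$ pairwise disjoint and with $\tau_j$ entering, near vertices, only its own sector: represent $F_i$ by a convex polygon whose sides are the edges of the boundary walk, and draw disjoint segments from the corners in question to the side $[p_i,p_{i+1}]$. Disjointness forces the points $t_j$ inside one $F_i$ to appear in the order of the corners along the walk. Therefore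
$$t_1<t_2<\dots<t_{r-1},$$
and $\tau_j$ meets the chords only in $w_j$.

Identify $\ell\cup\{\infty\}$ with the circle $\mathbb R/\mathbb Z$ such that $\ell=(0,1)$ and $\infty=0$, and put $t_0=0$, $t_r=1$. Let $p_i\in(t_{j-1},t_j)$. The turns in $Q_1,\dots,Q_{i-1}$ have their points $t$ to the left of $p_i$, and the turns in $Q_i,\dots,Q_{M-1}$ have them to the right. So exactly $j-1$ turns precede $v_i$ on $W$. Thus $v_i\in\mathrm{arc}_j$, the chord $\delta(p_i)$ is $\delta_j$, and $[p_i,v_i]$ reaches $\mathrm{arc}_j$ from its right (from the south, while $W$ heads east). Since $p_i$ is an endpoint of $\gamma(p_i)\ne\delta(p_i)$ and of no other chord, we get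
$$\text{no endpoint of }\delta_j\text{ lies in }(t_{j-1},t_j). \tag{3}$$

**Step 4. Each directed chord becomes an interval on the real line.** The sector at $w_j$ lies to the right of both $\mathrm{arc}_j$ and $\mathrm{arc}_{j+1}$, and $\tau_j\setminus\{w_j\}$ meets no chord, so
$$\tau_j\setminus\{w_j\}\subset O_j\cap O_{j+1}.$$
The part $J_j$ of the circle that borders $O_j$ is the open arc going in increasing direction from $a_j$ to $b_j$. (If $a_j<b_j$ on $\ell$, the right side of $\delta_j$ is the region below it; if $a_j>b_j$, it is the outer region, and $J_j$ passes through $\infty$.) So $J_j$ contains $t_{j-1}$ if $j\ge2$ and $t_j$ if $j\le r-1$. Also $p_1\in J_1$ and $p_M\in J_r$, because $[p_1,v_1]$ and $[p_M,v_M]$ reach $\mathrm{arc}_1$ and $\mathrm{arc}_r$ from the right.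

If $r=1$, then (3) says that $\delta_1$ has no endpoint in $(0,1)=\ell$, which is absurd. So $r\ge2$.

Consider the segment from $t_{j-1}$ to $t_j$; for $j=1$ take it from $p_1$ to $t_1$, and for $j=r$ from $t_{r-1}$ to $p_M$. By (3) it contains no endpoint of $\delta_j$, and its ends are in $J_j$, so all of it is in $J_j$. Lift $J_j$ to the interval $(A_j,B_j)\subset\mathbb R$ that contains this segment of $(0,1)$. Thus $A_j\equiv a_j$, $B_j\equiv b_j$ modulo $1$, and
$$A_j<t_{j-1}\ (j\ge2),\qquad t_j<B_j\ (j\le r-1),\qquad B_j-A_j<1,\qquad A_1<0,\qquad B_r>1. \tag{4}$$
For the last two: $A_1<p_1$ and $B_r>p_M$ are lifts of endpoints of chords, and all such lifts lie in $[p_1,p_M]+\mathbb Z$.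

So we have intervals that begin by reaching to the left of $0$ and end by reaching to the right of $1$. We now use that chords cross at most twice to limit how they can move from left to right.

**Step 5. What two crossings forbid.** Call $(a,b)$ with $1\le a<b\le r$ a *right shift* if $A_a<A_b$ and $B_a<B_b$.

**Claim 6.** If $(a,b)$ is a right shift, then $A_b>t_a$ or $B_a<t_{b-1}$.

*Proof.* Suppose not. Equality is impossible, since no $t_j$ is an endpoint, so $A_b<t_a$ and $t_{b-1}<B_a$.

First, $\delta_a$ and $\delta_b$ are different chords. If they were the same chord with the same direction, then $A_b\equiv A_a$ and $A_b>A_a$, so $A_b\ge A_a+1>B_a>t_a$, a contradiction. If they were the same chord with opposite directions, then $A_b\equiv B_a$, and $A_b<t_a<B_a$ gives $A_b\le B_a-1<A_a$, again a contradiction.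

The crosscut $\tau_{b-1}$ runs in $O_b$ from $w_{b-1}\in\delta_b$ to $t_{b-1}\in J_b$ and cuts $O_b$ into two parts. Let $L_b$ be the part bordered by the backward piece of $\delta_b$ from $w_{b-1}$ to $a_b$, by $\tau_{b-1}$, and by the piece of the circle with lift $(A_b,t_{b-1})$. Let $x$ be a point of $\mathrm{arc}_a$ just before $w_a$, inside an edge. Then $x\notin\delta_b\cup\tau_{b-1}$. We show $x\in L_b$.

If $a<b-1$, then $A_b<t_a<t_{b-1}$, so $t_a$ borders $L_b$. The set $\tau_a\setminus\{w_a\}$ avoids $\delta_b$ and $\tau_{b-1}$, so it lies in $L_b$. A small open piece of the sector at $w_a$ that contains the end of $\tau_a$ meets no chord, and it does not meet $\tau_{b-1}$ (if $w_{b-1}=w_a$, then $\tau_{b-1}$ leaves through another sector). So this piece lies in $L_b$. The point $x$ borders it and is not on $\delta_b\cup\tau_{b-1}$, so $x\in L_b$.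

If $a=b-1$, look at the half-disc at $w_{b-1}$ to the right of $\delta_b$. Say $\mathrm{arc}_a$ arrives heading east; then $\mathrm{arc}_b$ leaves heading south, and the right side of $\delta_b$ is the west. From south over west to north we meet $\mathrm{arc}_b$, then $\tau_{b-1}$, then $\mathrm{arc}_a$, then the backward piece of $\delta_b$. So $x$ lies between $\tau_{b-1}$ and the backward piece, which means $x\in L_b$.

Now count crossings. The chord $\delta_a$ can meet $\tau_{b-1}$ only in $w_{b-1}$, which lies on $\delta_b$. So wherever $\delta_a$ leaves $L_b$, it crosses $\delta_b$ and thereby leaves $O_b$. Follow $\delta_a$ from $x$ forward to $b_a$. We have $t_{b-1}<B_a<B_b$, so $b_a$ borders $O_b$ but not $L_b$. Hence $\delta_a$ must leave $L_b$, crossing $\delta_b$ and leaving $O_b$, and must cross $\delta_b$ a second time to end in $J_b$. Follow $\delta_a$ from $x$ backward to $a_a$. No lift of $a_a$ lies in $(A_b,t_{b-1})$, because $A_a<A_b$ and $A_a+1>B_a>t_{b-1}$. So $\delta_a$ leaves $L_b$ in this direction as well and crosses $\delta_b$. That makes at least three crossings of $\delta_a$ and $\delta_b$, a contradiction. $\square$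

**Step 6. Descent.** We show that there is a right shift of a special kind, and that from any such right shift we can construct a shorter one. The two kinds are right shifts $(a,b)$ with

* (R) $B_c\le B_a$ for all $a<c<b$, or
* (L) $A_c\ge A_b$ for all $a<c<b$.

*Existence.* Let $S=\{j:A_j<0\}$. By (4), $1\in S$; and $r\notin S$, because $A_r>B_r-1>0$. For $j\in S$ we have $B_j<A_j+1<1$. Choose $a\in S$ with $B_a$ maximal. As $a<r$ and $B_r>1>B_a$, there is a smallest index $b>a$ with $B_b>B_a$. By maximality $b\notin S$, so $A_b\ge0>A_a$. Thus $(a,b)$ is a right shift, and (R) holds by the choice of $b$.

*From (R) to a shorter (L).* By (R) and (4), $B_a\ge B_{b-1}>t_{b-1}$ (if $b-1=a$, the first inequality is an equality). So Claim 6 gives $A_b>t_a$, and (4) gives $A_b<t_{b-1}$. Hence $a<b-1$, and $A_b\in(t_{\alpha-1},t_\alpha)$ for some $a<\alpha<b$. By (4), $A_\alpha<t_{\alpha-1}<A_b$. So there is a largest index $a'$ with $a<a'<b$ and $A_{a'}<A_b$. By (R), $B_{a'}\le B_a<B_b$. Thus $(a',b)$ is a right shift, and (L) holds by the choice of $a'$.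

*From (L) to a shorter (R).* By (L) and (4), $A_b\le A_{a+1}<t_a$. So Claim 6 gives $B_a<t_{b-1}$, and (4) gives $t_a<B_a$. Hence $B_a\in(t_{\beta-1},t_\beta)$ for some $a<\beta<b$, and $B_\beta>t_\beta>B_a$ by (4). So there is a smallest index $b'$ with $a<b'<b$ and $B_{b'}>B_a$. By (L), $A_{b'}\ge A_b>A_a$. Thus $(a,b')$ is a right shift, and (R) holds by the choice of $b'$.

The positive integer $b-a$ would decrease forever. This contradiction proves Lemma 5, and with it Proposition 4. $\square$

## Start and end events of a pair

Fix a sweep with states $\ell_0,\ell_1,\dots$ The ends of $\ell$ lie outside all discs. So if $\ell$ meets $\gamma_i$, then $\ell\cap D_i$ is a segment; call its lower end $L_i$ and its upper end $U_i$. Otherwise $\ell\cap D_i=\emptyset$. Points of $\ell$ are compared by height along $\ell$, so $L_i<U_i$.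

**Definition.** A triangle move exchanges two consecutive points of $\ell$ belonging to different curves $\gamma_i,\gamma_j$. The vertex passed is

* an *A-vertex* if two $U$'s or two $L$'s are exchanged,
* a *closing* if $U_i$ directly below $L_j$ becomes $L_j$ directly below $U_i$,
* an *opening* if $L_j$ directly below $U_i$ becomes $U_i$ directly below $L_j$.

In the side-by-side example both vertices are A-vertices, one exchanging the $U$'s and one the $L$'s. In the stacked example the order on $\ell$ is $L_1,U_1,L_2,U_2$ after both loops; the first vertex is a closing and the second an opening.

Because the triangle is a face with uncrossed edges, no third curve meets it. So *the weight of the vertex is the number of discs $D_h$, $h\ne i,j$, that contain the segment of $\ell$ between the two points*. We can read the weight from the order on $\ell$.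

The $n$ loops and $n$ humps are called *left* and *right extremes*. The *depth* $d(e)$ of an extreme $e$ of $\gamma_i$ is the number of discs other than $D_i$ that contain the place of the move on $\ell$. From now on $c=k+1$, and $\mathcal A,\mathcal C,\mathcal O$ are the numbers of A-vertices, closings and openings of weight at most $k$, so that
$$v_{\le k}=\mathcal A+\mathcal C+\mathcal O .$$

**Lemma 7.** For $i\ne j$ the states with $\ell\cap D_i\cap D_j\ne\emptyset$ are consecutive. If $\gamma_i,\gamma_j$ cross, there are such states. This intersection becomes non-empty exactly at a closing of $\{i,j\}$ or at a left extreme of one of the two curves inside the disc of the other (*start event*). It becomes empty exactly at an opening of $\{i,j\}$ or at a right extreme of one of the two curves inside the disc of the other (*end event*). At an A-vertex of $\{i,j\}$ it is non-empty before and after.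

*Proof.* Suppose $\ell_t\cap D_i\cap D_j=\emptyset$. By (2) the set $D_i\cap D_j$ is connected, so it lies strictly on one side of $\ell_t$. A point of it on an earlier $\ell_s$ would be on the left of $\ell_t$, and a point of it on a later $\ell_u$ would be on the right. So these cannot both exist, which proves the first sentence. If the curves cross, then between the passing of their two vertices $\ell$ separates these two points of the connected set $D_i\cap D_j$, so $\ell$ meets it.

The order of $L_i,U_i,L_j,U_j$ changes only at extremes of $\gamma_i,\gamma_j$ and at vertices of $\{i,j\}$. At a closing the two segments $\ell\cap D_i$, $\ell\cap D_j$ change from disjoint to overlapping, and at an opening from overlapping to disjoint. At an A-vertex with adjacent $U_i,U_j$ both $L_i$ and $L_j$ are below, so the segments overlap before and after; the same holds with adjacent $L$'s. At an extreme of $\gamma_i$ the points $L_i,U_i$ are consecutive, so this short segment is either inside $D_j$ or disjoint from it. $\square$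

Initially and finally the intersection is empty. So each crossing pair has exactly one start event and exactly one end event, each pair has at most one closing and at most one opening, and
$$\text{after an opening of }\{i,j\}\text{ there is no closing of }\{i,j\}. \tag{5}$$

**Reversal.** Read the sequence of states backward, exchanging left and right. Then left and right extremes are exchanged, and closings and openings are exchanged; A-vertices, weights and depths stay the same, and so does Lemma 7. The arguments below use only the orders on $\ell$, the weights read from them, and Lemma 7, so each of them may also be applied to the reversed sequence.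

## A-vertices are paid for by deep extremes

**Proposition 8.** $\displaystyle \mathcal A\le\sum_e\min(d(e),c)$, where $e$ runs over all $2n$ extremes.

**Step 1. Assign each A-vertex to an extreme.** Let $\{i,j\}$ be a crossing pair. It has two vertices. It has one closing if its start event is a closing, otherwise none, and one opening if its end event is an opening, otherwise none. So its number of A-vertices equals the number of extremes among its start and end events. If exactly one of the two events is an extreme, assign the unique A-vertex to it. If both are extremes, assign the A-vertex passed first to the start event and the one passed second to the end event.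

If $e$ is an extreme of $\gamma_i$ and serves as start or end event of $\{i,j\}$, then $e$ lies in $D_j$, and we regard the vertex as assigned to the pair $(e,j)$. Different vertices are assigned to different pairs $(e,j)$.

**Step 2. Assigned vertices come first.** By Lemma 7, the A-vertices of $\{i,j\}$ are passed after its closing and before its opening. So a vertex assigned to a left extreme is the *first* vertex of $\{i,j\}$ that is passed: either the other vertex is an opening, or both are A-vertices and the rule chose the first. Likewise a vertex assigned to a right extreme is the first one passed in the reversed sequence.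

**Step 3. At most $\min(d(e),c)$ vertices of weight at most $k$ are assigned to one $e$.** There are at most $d(e)$, because $e$ lies in only $d(e)$ other discs. For the bound $c$, let $e$ be a left extreme of $\gamma_i$; right extremes follow by reversal. Let $j_1,\dots,j_q$ be the indices for which the vertex $v_j$ assigned to $(e,j)$ has weight at most $k$, where $v_{j_1}$ is passed first. Let $j=j_t$ with $t\ge2$. Right after $e$ the order is $L_j<L_i<U_i<U_j$. Until $v_j$ is passed, this order persists: no vertex of $\{i,j\}$ is passed earlier, and neither $\gamma_i$ nor $\gamma_j$ has been humped, since $v_j$ lies on both and is still to come. Now $v_{j_1}$ is passed before $v_j$, by exchanging $L_i$ or $U_i$ with a consecutive point of $\gamma_{j_1}$. Both points lie strictly between $L_j$ and $U_j$, so $v_{j_1}$ is in the interior of $D_j$. This holds for $j=j_2,\dots,j_q$. Hence $v_{j_1}$ has weight at least $q-1$, so $q-1\le k$ and $q\le c$. Summing over all $e$ proves Proposition 8. $\square$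

In the side-by-side example the depths are $0,1,1,0$, so for $k=0$ both sides equal $2$.

## Open fresh cells pay for closings and openings

In the stacked example no extreme lies in another disc, and the assignment above says nothing about closings and openings. A closing at $U_i<L_j$ closes a gap between two segments, so the natural thing to follow is the number of gaps.

Consider a state in which $m$ curves meet $\ell$. Let $u^1<\dots<u^m$ be the $U$-points and $l^1<\dots<l^m$ the $L$-points, from bottom to top.

**Definition.** A *cell* is a pair $(a,b)$ with $1\le a,b\le m$; its *width* is $b-a-1$. It is *open* if $u^a$ is below $l^b$. Its *labels* are the curves of $u^a$ and $l^b$.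

At a point of $\ell$ the number of discs containing it is the number of $L$'s below it minus the number of $U$'s below it. Just above $u^a$ this number is $\#\{L\text{ below }u^a\}-a\ge0$. If $(a,b)$ is open, at most $b-1$ of the $L$'s are below $u^a$. So every open cell has width at least $0$. Its two labels $\gamma_i,\gamma_j$ are different, because $L_i<U_i$.

A first try is to let $N$ count all open cells of width at most $k$. A closing of weight $w\le k$ destroys one such cell, which is what we want. But an opening of weight $w\le k$ creates one. Since $N$ begins and ends with $0$, the sum of all changes bounds only $\mathcal C-\mathcal O$ and not $\mathcal C$. In the stacked example with $k=0$, this $N$ is $1$ before the closing, $0$ after it, and $1$ again after the opening. By (5), however, a cell born in an opening can never be used up by a closing of the same pair. So we do not count it.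

**Definition.** A cell with labels $\gamma_i,\gamma_j$ is *fresh* if no opening of $\{i,j\}$ has occurred so far. Let
$$N=\#\{\text{open fresh cells of width at most }k\}.$$

**Proposition 9.** $\displaystyle \mathcal C+\mathcal O\le 2\mathcal A+3\sum_e(c-d(e))^+$.

We compute the change $\Delta N$ in each kind of move. Initially and finally no curve meets $\ell$, so $N=0$.

**Step 1. Closings give $-1$.** Let $u^a$ be directly below $l^b$, and let the closing have weight $w$. Between the two points there are $(b-1)-a$ discs, none of them $D_i$ or $D_j$. So $w=b-a-1$ is the width of the cell $(a,b)$. Before the move this cell is open, and it is fresh by (5). After the move it is not open. Nothing changes for other cells. So $\Delta N=-1$ if $w\le k$, and $\Delta N=0$ otherwise.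

**Step 2. Openings give $0$.** Let $L_j$ directly below $U_i$ become $U_i$ directly below $L_j$. The cell $(U_i,L_j)$ becomes open but is not fresh. The only other cell with labels $i,j$ is $(U_j,L_i)$. Before the move the segments overlap, so $L_i<U_j$, and the order of these two points does not change; this cell is not open before or after. So losing freshness costs nothing, and $\Delta N=0$.

**Step 3. A-vertices give at most $1$.** First let $u^a,u^{a+1}$ exchange labels, and let $\beta$ be the number of $L$'s below them. The segment between them lies in $\beta-a$ discs, exactly one of which is $D_i$ or $D_j$ (the disc of the upper point). So the weight is $w=\beta-a-1$. The open cells in rows $a$ and $a+1$ (first index $a$ or $a+1$) are those with $b\ge\beta+1=a+w+2$. Width at most $k$ means $b\le a+k+1$ in row $a$ and $b\le a+k+2$ in row $a+1$. If $w>k$, there are no such cells and $\Delta N=0$. Let $w\le k$. For $a+w+2\le b\le a+k+1$ the cells of both rows are open of width at most $k$; the move only exchanges their labels, so the number of fresh cells among them is the same. What remains is the single cell in row $a+1$ and column $a+k+2$, if it exists. It changes its labels and perhaps becomes fresh. So $\Delta N\le1$.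

Now let $l^b,l^{b+1}$ exchange labels, and let $\alpha$ be the number of $U$'s below them. The segment between them lies in $b-\alpha$ discs, exactly one of which is $D_i$ or $D_j$, so $w=b-1-\alpha$. The open cells in columns $b,b+1$ are those with $a\le\alpha$. Width at most $k$ means $a\ge b-1-k$ in column $b$ and $a\ge b-k$ in column $b+1$. If $w>k$, then $\alpha<b-1-k$ and there are none, so $\Delta N=0$. If $w\le k$, in rows $a\ge b-k$ the two columns only exchange labels, and only the cell in row $b-1-k$ and column $b$, if it exists, can change the count. So again $\Delta N\le1$.

**Step 4. Loops.** Let $\gamma_i$ be looped at a place with $a$ $U$'s and $\beta$ $L$'s below it, while $m$ curves meet $\ell$ before the move. The depth is $d=\beta-a$. The new point $L_i$ gets rank $\beta+1$, the new point $U_i$ gets rank $a+1$, and the ranks of all $L$'s and $U$'s above the place grow by $1$. The width of an old cell $(a',b)$ grows by $1$ if $a'\le a$, $b>\beta$. It drops by $1$ if $a'>a$, $b\le\beta$, but then $u^{a'}$ is above the place and $l^b$ below it, so the cell is not open. Otherwise the width stays. So old cells do not increase $N$. The new open cells are the following.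

* $(u^{a'},L_i)$ with $a'\le a$, of width $(\beta+1)-a'-1=\beta-a'\ge d$. There are $a$ of them, and their widths are distinct, so at most $\min(a,(c-d)^+)$ have width at most $k=c-1$.
* $(U_i,l^b)$ with old index $b\ge\beta+1$, of width $(b+1)-(a+1)-1=b-a-1\ge d$. There are $m-\beta$ of them, with distinct widths, so at most $\min(m-\beta,(c-d)^+)$ have width at most $k$.

Since $a+(m-\beta)=m-d$, we get
$$\Delta N\le2(c-d)^+\qquad\text{and}\qquad \Delta N\le m-d. \tag{6}$$

**Step 5. Humps.** Let $\gamma_i$ be humped at a place with $a$ $U$'s and $\beta$ $L$'s of other curves below it, and let $m'$ curves remain. Now $d=\beta-a$. The cells with a point of $\gamma_i$ disappear. Let $(a',b)$ be an open cell of other curves, with ranks after the removal. Its width drops by $1$ if $a'\le a$ and $b>\beta$. The opposite case $a'>a$, $b\le\beta$ is not open, and otherwise the width stays. So the cells that newly have width at most $k$ have new width exactly $k$ and satisfy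
$$b=a'+k+1,\qquad 1\le a'\le a,\qquad \beta+1\le b\le m'.$$
Then $a'\ge\beta-k=a+d-k$, so there are at most $(k-d+1)^+=(c-d)^+$ of them. There are also at most $\min(a,m'-\beta)\le a+(m'-\beta)=m'-d$. So
$$\Delta N\le(c-d)^+\qquad\text{and}\qquad\Delta N\le m'-d. \tag{7}$$

**Step 6. Summation.** The sum of all $\Delta N$ is $0$. By Steps 1 to 5,
$$\mathcal C\le\mathcal A+2\sum_{e\text{ left}}(c-d(e))^++\sum_{e\text{ right}}(c-d(e))^+. \tag{8}$$
Applied to the reversed sequence, this reads
$$\mathcal O\le\mathcal A+2\sum_{e\text{ right}}(c-d(e))^++\sum_{e\text{ left}}(c-d(e))^+. \tag{9}$$
The sum of (8) and (9) is Proposition 9. $\square$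

## Summing over the $2n$ extremes: Theorems 1 and 2

*Proof of Theorem 1.* By Propositions 9 and 8,
$$v_{\le k}=\mathcal A+\mathcal C+\mathcal O\le3\mathcal A+3\sum_e(c-d(e))^+\le3\sum_e\bigl[\min(d(e),c)+(c-d(e))^+\bigr].$$
The bracket equals $c$ for every value of $d(e)$: deep extremes pay for A-vertices and shallow ones for closings and openings, in complementary amounts. There are $2n$ extremes, so $v_{\le k}\le3\cdot2n\cdot c=6(k+1)n$. $\square$

*Proof of Theorem 2.* Let $n\ge c$. Early loops and late humps happen when few curves are on $\ell$, and there the second halves of (6) and (7) are better than the first, which alone were used in (8).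

Consider the $j$-th loop. The $m$ curves on $\ell$ were looped before, so $d\le m\le j-1$. Let the *excess* be the amount by which $2(c-d)^+$ exceeds $\Delta N$. It is at least $0$. If $d\le c$, it is by (6) at least
$$2(c-d)-(m-d)=2c-d-m\ge2(c-m).$$
If $d>c$, then $m>c$. So in all cases the excess is at least $2(c-m)^+\ge2(c-j+1)^+$. Since $n\ge c$, the loops together give an excess of at least $\sum_{j=1}^n2(c-j+1)^+=c(c+1)$.

Consider the $j$-th hump counted from the last. The $m'$ remaining curves are humped later, so $d\le m'\le j-1$. By (7) the excess of $(c-d)^+$ over $\Delta N$ is at least $(c-d)-(m'-d)=c-m'$ if $d\le c$; it is always at least $0$, and if $d>c$, then $m'>c$. So it is at least $(c-m')^+\ge(c-j+1)^+$, in total at least $\frac12c(c+1)$.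

Hence the right side of (8) may be decreased by $\frac32c(c+1)$. By reversal the same holds for (9). With these improvements the computation for Theorem 1 gives
$$v_{\le k}\le6cn-3c(c+1)=6(k+1)n-3(k+1)(k+2).\qquad\square$$

For $n<k+1$ we have the trivial bound $v_{\le k}\le n(n-1)$.

## Translates of a lattice triangle: Theorem 3

Let us see what we need. Place a copy $T+\lambda$ of a triangle $T$ at each point $\lambda$ of a large piece of the lattice $\Lambda=\mathbb Z^2$. The copies at $\lambda$ and $\mu$ overlap when $\mu-\lambda\in T-T$. If $T-T$ contains $6(k+1)$ non-zero lattice vectors in its interior, each copy away from the boundary of the piece crosses $6(k+1)$ others, and counting two vertices per pair we get about $6(k+1)$ vertices per copy. All of these vertices should have weight at most $k$. A vertex $x$ of weight $w$ lies in at least $w+2$ closed copies $T+\lambda$, that is, $T-x$ contains at least $w+2$ lattice points $-\lambda$. So we want a triangle none of whose translates contains more than $k+2$ lattice points. First we find a triangle that satisfies both conditions except for boundary effects.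

**Step 1. The triangle.** Let $N=2k+1$ (this has nothing to do with the count of the previous sections), and
$$q_1=(0,0),\quad q_2=(1,0),\quad q_3=(2,N),\qquad \Delta=\operatorname{conv}(q_1,q_2,q_3),\qquad g_i=q_{i+1}-q_i,$$
with indices modulo $3$. The vectors $g_1=(1,0)$, $g_2=(1,N)$, $g_3=(-2,-N)$ are primitive ($N$ is odd), $g_1+g_2+g_3=0$, and $\Delta$ has area $N/2$. Put $\xi_i(x)=-\det(g_i,x)$; explicitly, with $x=(x_1,x_2)$,
$$\xi_1=-x_2,\qquad \xi_2=Nx_1-x_2,\qquad \xi_3=2x_2-Nx_1 .$$
These are primitive integer linear forms with $\xi_1+\xi_2+\xi_3=0$ and
$$\xi_i(g_i)=0,\qquad\xi_i(g_{i+1})=-N,\qquad\xi_i(g_{i+2})=N.$$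
We have $\Delta=\{\xi_i\le h_i,\ i=1,2,3\}$ with $h_i=\xi_i(q_i)$, so $h=(0,N,0)$ and $h_1+h_2+h_3=N$. The translates of $\Delta$ are the sets $T_c=\{\xi_i\le c_i\}$ with $c\in\mathbb R^3$, $\sum c_i=N$, because for such $c$ there is a unique point $y$ with $\xi_i(y)=c_i-h_i$ for all $i$. (Here $c$ is a vector; the earlier $c=k+1$ is not used in this section.)

For $k=1$ we have $N=3$ and $\Delta=\operatorname{conv}((0,0),(1,0),(2,3))$, with the one interior lattice point $(1,1)$.

**Step 2. Lattice points in translates of $\Delta$.** *Every closed translate of $\Delta$ contains at most $k+2$ lattice points, except the translates by lattice vectors, which contain $k+3$, including their three corners.*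

For $c\in\mathbb Z^3$ let $T_c=\{\xi_i\le c_i\}$ and $n(c)=\#(\Lambda\cap T_c)$, where now $\sum c_i$ may also be $N-1$ or $N-2$. Let $e_i$ be the unit vectors. The difference $n(c)-n(c-e_1)$ is the number of lattice points of $T_c$ on the line $\xi_1=c_1$. The lattice points on this line are spaced by $g_1$, and $\xi_2(g_1)=N$, so their $\xi_2$-values form a residue class modulo $N$. Those in $T_c$ are given by $\xi_2\le c_2$ and $\xi_3=-c_1-\xi_2\le c_3$, that is, $\xi_2\in[-c_1-c_3,\,c_2]$. This interval contains $\sum c_i+1$ integers. The other indices are analogous. Hence:

* If $\sum c_i=N-1$, then $n(c)-n(c-e_i)=1$.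
* If $\sum c_i=N$, then $n(c)-n(c-e_i)$ is $1$ or $2$, and it is $2$ exactly if both ends of edge $i$ of $T_c$ are lattice points.

Let $\sum c_i=N-1$. The vector $c-e_1+e_2$ also has sum $N-1$, and $n(c)=n(c-e_1)+1=n(c-e_1+e_2)$. The same holds for other pairs of indices, so $n$ is constant on the integer vectors with sum $N-1$. To find the constant, use Pick's theorem for $\Delta$. It has exactly three boundary lattice points, its corners, so the number $I$ of interior ones satisfies $N/2=I+\frac32-1$, that is, $I=k$. Thus $n(h)=k+3$. Edge $1$ of $\Delta$ contains exactly two lattice points, so $n(h-e_1)=k+1$. Therefore $n=k+1$ when the sum is $N-1$, and $n=k$ when it is $N-2$. When the sum is $N$, $n$ is $k+2$ or $k+3$; it is $k+3$ only if two corners of $T_c$ are lattice points, and then $T_c$ is a translate of $\Delta$ by a lattice vector.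

Finally let $c\in\mathbb R^3$ with $\sum c_i=N$. Lattice points have integer values $\xi_i$, so $T_c$ and $T_{\lfloor c\rfloor}$ contain the same lattice points. The sum of $\lfloor c\rfloor$ is $N$, $N-1$ or $N-2$, and if it is $N$, then $c=\lfloor c\rfloor$. This proves the statement.

**Step 3. Lattice vectors in $\Delta-\Delta$.** The hexagon $\mathcal H=\Delta-\Delta=\operatorname{conv}(\pm g_1,\pm g_2,\pm g_3)$ has area $6\cdot N/2=3N$. Its edges are translates of the primitive vectors $\pm g_i$, so its only boundary lattice points are the six corners $\pm g_i$. By Pick's theorem $3N=I+3-1$, so there are $I=3N-2$ interior lattice points and $3N+4$ lattice points in all. Let $V$ be the set of non-zero lattice vectors in $\mathcal H$. Then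
$$|V|=3N+3=6(k+1),\qquad V=-V.$$
For $k=1$ these are the twelve vectors $\pm(1,0),\pm(1,3),\pm(2,3)$ on the boundary and $\pm(0,1),\pm(1,1),\pm(1,2)$ inside.

**Step 4. Why enlarging $\Delta$ is not enough.** The numbers are right, but the vectors $\pm g_i$ lie on the boundary of $\mathcal H$, so the corresponding copies only touch. If we enlarge $\Delta$ to a homothetic triangle, however slightly, they cross; but then some translate contains a whole lattice copy of $\Delta$ with its $k+3$ lattice points. To see this conflict in numbers, define for a finite set $S\subset\mathbb R^2$
$$\mathrm{size}(S)=\sum_i\max_S\xi_i .$$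
It is invariant under translation because $\sum\xi_i=0$, and $S$ fits into a closed translate of $\Delta$ exactly if $\mathrm{size}(S)\le N$. Both $\{0,\pm g_i\}$ and $\{q_1,q_2,q_3\}$ have size exactly $N$, and no threshold separates them. So we tilt the edges a little.

**Step 5. The tilted triangle.** Let $\eta_i$ be the linear forms with
$$\eta_i(g_i)=-1,\qquad\eta_i(g_{i+1})=1,\qquad\eta_i(g_{i+2})=0 .$$
They exist, since the values are consistent with $g_1+g_2+g_3=0$. On each $g_j$ the three forms take the values $-1,0,1$ in some order, so $\eta_1+\eta_2+\eta_3=0$. Let $\xi_i'=\xi_i+\varepsilon\eta_i$ with small $\varepsilon>0$; then $\sum\xi'_i=0$. Put $\mathrm{size}'(S)=\sum_i\max_S\xi_i'$, which is again invariant under translation.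

For $\sigma>0$ let $\Delta'=\{\xi_i'\le h_i'\}$ with $\sum h_i'=\sigma$. For small $\varepsilon$ this is a triangle whose translates are the sets $\{\xi'_i\le c_i\}$ with $\sum c_i=\sigma$. So $S$ fits into a closed translate of $\Delta'$ exactly if $\mathrm{size}'(S)\le\sigma$. (If $\mathrm{size}'(S)\le\sigma$, take $c_1,c_2$ to be the maxima of $\xi_1',\xi_2'$ on $S$ and $c_3=\sigma-c_1-c_2$.) In particular $v\in\Delta'-\Delta'$ exactly if $\{0,v\}$ fits, that is, if $\mathrm{size}'(\{0,v\})=\sum_i\xi_i'(v)^+\le\sigma$. This function of $v$ is continuous and positively homogeneous, so $v\in\operatorname{int}(\Delta'-\Delta')$ exactly if $\mathrm{size}'(\{0,v\})<\sigma$. The same is true for $\Delta$, $\mathrm{size}$ and $N$.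

Now
$$\xi_i'(g_i)=-\varepsilon,\qquad\xi_i'(g_{i+1})=-N+\varepsilon,\qquad\xi_i'(g_{i+2})=N .$$
On $g_j$ the three forms take the values $-\varepsilon,\,-N+\varepsilon,\,N$ in some order, so
$$\mathrm{size}'(\{0,g_j\})=N,\qquad\mathrm{size}'(\{0,-g_j\})=\varepsilon+(N-\varepsilon)=N .$$
On $\{q_1,q_2,q_3\}$ the form $\xi_i'$ is maximal at $q_i$, because $\xi'_i(q_{i+1}-q_i)=\xi_i'(g_i)=-\varepsilon$ and $\xi_i'(q_{i+2}-q_i)=-\xi_i'(g_{i+2})=-N$. As $q_1=0$, $q_2=g_1$, $q_3=-g_3$,
$$\mathrm{size}'(\{q_1,q_2,q_3\})=\xi_2'(g_1)-\xi_3'(g_3)=N+\varepsilon .$$
The conflict is gone: choose $\sigma\in(N,N+\varepsilon)$. We claim that for small $\varepsilon$ the following two statements hold.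

*Every $v\in V$ lies in $\operatorname{int}(\Delta'-\Delta')$.* For $v=\pm g_i$ we have $\mathrm{size}'(\{0,v\})=N<\sigma$. The finitely many other $v\in V$ are interior to $\mathcal H$, so $\mathrm{size}(\{0,v\})<N$, and for small $\varepsilon$ also $\mathrm{size}'(\{0,v\})<N$.

*Every closed translate of $\Delta'$ contains at most $k+2$ lattice points.* For all small $\varepsilon$ the triangles $\Delta'$ have uniformly bounded diameter. So up to translation only finitely many sets $S\subset\Lambda$ with $|S|=k+3$ could fit. For such $S$ the number $\mathrm{size}(S)$ is an integer, and $|\mathrm{size}'(S)-\mathrm{size}(S)|$ is at most a constant times $\varepsilon$, with one constant for all sets of this finite list. If $\varepsilon$ is small, $\mathrm{size}(S)\ge N+1$ would give $\mathrm{size}'(S)>N+\varepsilon>\sigma$. So if $S$ fits into a translate of $\Delta'$, then $\mathrm{size}(S)\le N$, and $S$ fits into a closed translate of $\Delta$. By Step 2 this is a translate by a lattice vector and $S$ consists of all its $k+3$ lattice points. So $S$ contains a translate of $\{q_1,q_2,q_3\}$ and $\mathrm{size}'(S)\ge N+\varepsilon>\sigma$, a contradiction.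

**Step 6. General position.** We choose $\varepsilon$ such that moreover $\xi_i'(v)\ne0$ for all $v\in\Lambda\setminus\{0\}$ and all $i$. This excludes only countably many $\varepsilon$. For if $\xi_i(v)\ne0$, at most one $\varepsilon$ gives $\xi_i(v)+\varepsilon\eta_i(v)=0$. If $\xi_i(v)=0$, then $v$ is a non-zero integer multiple of $g_i$, so $\eta_i(v)\ne0$ and no $\varepsilon>0$ is excluded. Then we choose $\sigma\in(N,N+\varepsilon)$ outside the countable set of all numbers $\mathrm{size}'(\{0,v\})$ and $-\sum_i\xi_i'(\lambda_i)$ with $v,\lambda_1,\lambda_2,\lambda_3\in\Lambda$.

**Step 7. The arrangement.** Let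
$$\Gamma_L=\{\partial\Delta'+\lambda:\lambda\in\{0,\dots,L-1\}^2\},\qquad n=L^2 .$$
We check the axioms. Let $\lambda\ne\mu$ and $v=\mu-\lambda$. If $v\notin\Delta'-\Delta'$, the two triangles are disjoint. The case $v\in\partial(\Delta'-\Delta')$ does not occur, since $\sigma\ne\mathrm{size}'(\{0,v\})$. Let $v\in\operatorname{int}(\Delta'-\Delta')$ and $E=(\Delta'+\lambda)\cap(\Delta'+\mu)$. Then
$$E=\{\xi_i'\le h_i'+\xi_i'(\lambda)+\min(0,\xi_i'(v))\},$$
and the right sides have sum $\sigma-\sum_i\xi_i'(-v)^+=\sigma-\mathrm{size}'(\{0,-v\})=\sigma-\mathrm{size}'(\{0,v\})>0$. So $E$ is a non-degenerate triangle. Its edge $i$ belongs to $\Delta'+\lambda$ if $\xi_i'(v)>0$ and to $\Delta'+\mu$ if $\xi_i'(v)<0$. As $\sum_i\xi_i'(v)=0$ and no term vanishes, both owners occur.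

A common point $x$ of the two boundaries lies in $E$, and some constraint $i$ of $\Delta'+\lambda$ and some constraint $j$ of $\Delta'+\mu$ are tight at $x$. Then edge $i$ of $E$ belongs to $\Delta'+\lambda$ and edge $j$ to $\Delta'+\mu$, so $x$ is a corner of $E$ between edges with different owners. Conversely every such corner is a common point. One owner has two edges of $E$ and the other has one, so there are exactly two such corners. At such a corner, with edges $i$ of $\Delta'+\lambda$ and $j$ of $\Delta'+\mu$, all other constraints of both triangles are strict: constraint $j$ of $\Delta'+\lambda$ and constraint $i$ of $\Delta'+\mu$ are weaker than the tight ones, and the third edge of $E$ does not contain the corner. So near $x$ the two curves are two non-parallel lines, and they cross.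

Three curves never meet in a point. Suppose $x$ lies on edges of types $i_1,i_2,i_3$ of $\partial\Delta'+\lambda_1,\partial\Delta'+\lambda_2,\partial\Delta'+\lambda_3$ with distinct $\lambda_t$. If $i_s=i_t=i$ for some $s\ne t$, then $\xi_i'(x-\lambda_s)=h_i'=\xi_i'(x-\lambda_t)$, so $\xi_i'(\lambda_t-\lambda_s)=0$, which was excluded. So the types are distinct, and we number the translates such that $i_t=t$. Summing $\xi_i'(x-\lambda_i)=h_i'$ over $i$ gives $-\sum_i\xi_i'(\lambda_i)=\sigma$, which was excluded too. So $\Gamma_L$ is an arrangement of pseudocircles.

**Step 8. The count.** Let $x$ be a vertex of weight $w$. It lies in at least $w+2$ closed triangles $\Delta'+\lambda$, and $x\in\Delta'+\lambda$ means $-\lambda\in\Delta'-x$. So the translate $\Delta'-x$ of $\Delta'$ contains at least $w+2$ lattice points, and $w\le k$ by Step 5. Hence all vertices of $\Gamma_L$ count in $v_{\le k}$. Each unordered pair $\{\lambda,\mu\}$ with $\mu-\lambda\in V=-V$ gives two vertices, that is, one for each of the ordered pairs $(\lambda,\mu)$, $(\mu,\lambda)$. For $v=(v_1,v_2)$ the number of ordered pairs with $\mu-\lambda=v$ is $(L-|v_1|)^+(L-|v_2|)^+$. This is at least $L^2-(|v_1|+|v_2|)L$: if both factors are positive, expand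 the product; otherwise $|v_1|\ge L$ or $|v_2|\ge L$, and the lower bound is not positive. Therefore
$$v_{\le k}(\Gamma_L)\ge\sum_{v\in V}(L-|v_1|)^+(L-|v_2|)^+\ge6(k+1)L^2-C_kL,\qquad C_k=\sum_{v\in V}(|v_1|+|v_2|).$$
Since $n=L^2$, this is $v_{\le k}\ge6(k+1)n-C_k\sqrt n$. Letting $L\to\infty$ and using Theorem 1, we get $\sup_\Gamma v_{\le k}(\Gamma)/n=6(k+1)$ for every $k\ge0$. $\square$
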